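
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Gaps in character degree sets and the nilpotence class of $p$-groups}


\begin{abstract}
Let $p$ be a prime. A finite set $\mathcal S$ of powers of $p$ containing $1$ is class bounding if the finite $p$-groups whose set of irreducible character degrees is $\mathcal S$ have bounded nilpotence class; the largest class that occurs is then denoted $b(\mathcal S)$. We prove that $\mathcal S$ is class bounding whenever no two of its elements have ratio exactly $p$. Explicit groups built from truncated polynomial rings then show that, for each fixed $p$, the number $b(\mathcal S)$ is unbounded; for instance $b(\{1,q,\dots,q^{k}\})\ge p^{k}$ for $k\ge1$ and $q=p^a$ with $a\ge 2$. We also show that a set containing $p$ is never class bounding.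
\end{abstract}

\section{Introduction}

Fix a prime $p$. All groups are finite, and $\operatorname{cd}(G)$ denotes the set of degrees of the irreducible complex characters of a group $G$. Throughout, $\mathcal S$ is a finite set of powers of $p$ with $1\in\mathcal S$. There is always a $p$-group $P$, even one of class at most $2$, with $\operatorname{cd}(P)=\mathcal S$. Does $\mathcal S$ limit the nilpotence class from above? Call $\mathcal S$ \emph{class bounding} if there is an upper bound, depending on $\mathcal S$, for the classes of all $p$-groups $P$ with $\operatorname{cd}(P)=\mathcal S$. In that case let $b(\mathcal S)$ be the largest class that occurs.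

The smallest sets already show both behaviors. A group with degree set $\{1\}$ is abelian, so $b(\{1\})=1$. The set $\{1,2\}$ is not class bounding for $p=2$: the dihedral group of order $2^{N+1}$ has an abelian subgroup of index $2$, hence degree set $\{1,2\}$ for $N\ge2$, and it has class $N$. More generally, it is known that a set with two or three elements is class bounding if and only if it does not contain $p$, and that there are class-bounding sets of arbitrarily large cardinality. If $\mathcal S\ne\{1\}$ is class bounding, then $b(\mathcal S)\ge p$, since for $2\le n\le p$ there is a $p$-group of class $n$ with degree set $\mathcal S$. This lower bound depends only on $p$ and leaves it possible that $b(\mathcal S)$ is bounded in terms of $p$. For $p=2$ it is known that $\{1,4,16\}$ is class bounding and $b(\{1,4,16\})\ge3$, which exceeds $p$. The following question is posed in \cite{CDS}: with $p$ fixed, \emph{can $b(\mathcal S)$ be arbitrarily large for a class-bounding set $\mathcal S$?}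

The answer is yes. The difficulty is to know that sufficiently many sets are class bounding, and this is the main result.

\begin{theorem}\label{thm:A}
If no two elements of $\mathcal S$ have ratio exactly $p$, then $\mathcal S$ is class bounding.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $q=p^a$ with $a\ge2$, and let $n\ge2$. Then $\mathcal S=\{1,q,q^2,\dots,q^{n-1}\}$ is class bounding and $b(\mathcal S)\ge n$. Hence, for each fixed prime $p$, the number $b(\mathcal S)$ is unbounded as $\mathcal S$ ranges over the class-bounding sets of powers of $p$.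
\end{theorem}

A more economical construction gives an exponential bound for more general sets.

\begin{theorem}\label{thm:C}
Let $k\ge1$ and $0=a_0<a_1<\dots<a_k$ with
$2\le a_1-a_0\le a_2-a_1\le\dots\le a_k-a_{k-1}$.
Then $\mathcal S=\{p^{a_0},\dots,p^{a_k}\}$ is class bounding and $b(\mathcal S)\ge p^{k}=p^{|\mathcal S|-1}$. In particular $b(\{1,q,\dots,q^k\})\ge p^k$ for $q=p^a$ with $a\ge2$; for example $b(\{1,4,16\})\ge4$.
\end{theorem}

Finally, the obstruction seen in the dihedral groups is general.

\begin{theorem}\label{thm:D}
If $p\in\mathcal S$, then $\mathcal S$ is not class bounding.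
\end{theorem}

The condition in Theorem~\ref{thm:A} is sufficient but not necessary: by the result on three-element sets quoted above, $\{1,p^2,p^3\}$ is class bounding.

\medskip
\noindent\textbf{The idea behind Theorem~\ref{thm:A}.}
By a theorem of Isaacs and Passman, a $p$-group $P$ with degrees in $\mathcal S$ has an abelian normal subgroup $A$ whose index is bounded in terms of $\mathcal S$. Put $Q=P/A$. If the exponent of $A$ is bounded, then so is the class of $P$. Thus large class means that $Q$ acts nontrivially on deep layers of an abelian group of large exponent, and the dual group $V=\operatorname{Irr}(A)$ behaves somewhat like a representation of $Q$ in characteristic $0$. In characteristic $0$, averaging over subgroups produces vectors with prescribed fixing subgroups. We use a version of this to find a character of $A$ whose stabilizer $H\ne1$ in $Q$ is cyclic or generalized quaternion, and which extends to the preimage of $H$ in $P$. If $H$ is generalized quaternion, its own character degrees $1$ and $2$ give two degrees of $P$ of ratio $p=2$. If $H$ is cyclic,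 a small change of the character of $A$ shrinks the stabilizer to the subgroup of index $p$ in $H$, and again we obtain two degrees of ratio $p$.

Section~\ref{sec:small} carries this out when $|Q|=p^2$, where there is no descent and no bookkeeping. Sections~\ref{sec:red}--\ref{sec:end} treat the general case, Section~\ref{sec:B} answers the question, and Sections~\ref{sec:C} and~\ref{sec:D} prove Theorems~\ref{thm:C} and~\ref{thm:D}.

\section{Characters above an abelian normal subgroup}\label{sec:prelim}

Let $P$ be a $p$-group, $A\trianglelefteq P$ abelian, $Q=P/A$ and $V=\operatorname{Irr}(A)$. We write $A$ and $V$ additively. Conjugation makes both into $\mathbb Z[Q]$-modules, with $(xv)(a)=v(x^{-1}a)$ for $x\in Q$, $v\in V$, $a\in A$. For $v\in V$ let $T_v\le Q$ be its stabilizer. Evidently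
\begin{equation}\label{eq:chain}
T_v\le T_{pv}\le T_{p^2v}\le\cdots .
\end{equation}
A hat denotes preimages in $P$, so $\hat H/A=H$ for $H\le Q$. For an abelian group $M$ put $M[p^m]=\{y\in M:p^my=0\}$ if $m\ge0$, and $M[p^m]=0$ if $m<0$. We write $[M,P;i]$ for $[M,P,\dots,P]$ with $i$ copies of $P$. If $M\le A$ is normal in $P$, then $[M,P]$ is the sum of the groups $(x-1)M$, $x\in Q$.

For $x\in Q$ and $j\ge0$,
\begin{equation}\label{eq:dual}
p^j(x-1)A=0\iff p^j(x-1)V=0 .
\end{equation}
Indeed the right side says that $v\bigl(p^j(x^{-1}-1)a\bigr)=1$ for all $v$ and $a$, that is, $p^j(x^{-1}-1)A=0$; now multiply by $-x$.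

The degrees of characters of $P$ are read off from stabilizers as follows.

\begin{lemma}\label{lem:deg}
Let $v\in V$ and $T=T_v$.
\begin{enumerate}
\item[(a)] If $v$ extends to $\hat T$, then the degrees of the irreducible characters of $P$ over $v$ are exactly the numbers $|Q:T|\,\psi(1)$ with $\psi\in\operatorname{Irr}(T)$.
\item[(b)] If $T$ is cyclic, or if $P$ splits over $A$, then $v$ extends to $\hat T$.
\item[(c)] If $\mu\in V$ is fixed by $H\le Q$ and $|H|$ divides $p^k$, then $p^k\mu$ extends to $\hat H$.
\end{enumerate}
In particular, if $P=A\rtimes Q$ with $Q$ abelian, then $\operatorname{cd}(P)=\{|Q:T_v| : v\in V\}$.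
\end{lemma}

\begin{proof}
(a) This is standard Clifford theory. If $\omega$ extends $v$ to $\hat T$, then the irreducible characters of $\hat T$ over $v$ are the $\omega\psi$ with $\psi\in\operatorname{Irr}(\hat T/A)=\operatorname{Irr}(T)$. As $\hat T$ is the full stabilizer of $v$ in $P$, induction to $P$ is a bijection from these onto the irreducible characters of $P$ over $v$.

(b) Since $v$ is $\hat T$-invariant, $\ker v\trianglelefteq\hat T$ and $A/\ker v$ is central in $\hat T/\ker v$. If $T$ is cyclic, then $\hat T/\ker v$ is cyclic modulo a central subgroup, hence abelian, and linear characters of subgroups of abelian groups extend. If $P=A\rtimes Q$, then $at\mapsto v(a)$ is an extension of $v$ to $\hat T=A\rtimes T$.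

(c) Let $\theta\in\operatorname{Irr}(\hat H)$ lie over $\mu$. As $\mu$ is invariant, $\theta_A=\theta(1)\mu$, so
\[
1=\frac1{|\hat H|}\sum_{g\in\hat H}|\theta(g)|^2\ge\frac{|A|}{|\hat H|}\,\theta(1)^2 .
\]
Thus $e:=\theta(1)$ is a power of $p$ with $e^2\le|H|\le p^k$, and $e$ divides $p^k$. The linear character $\det\theta$ restricts to $e\mu$ on $A$, so $(\det\theta)^{p^k/e}$ restricts to $p^k\mu$.

The last statement follows from (a) and (b), since $T_v$ is abelian for every $v$.
\end{proof}

We also use three standard facts.
\begin{enumerate}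
\item[(F1)] (Isaacs--Passman \cite{IP}; see also \cite[Ch.~12]{Is}.) A group whose irreducible character degrees are all at most $n$ has an abelian subgroup of index bounded in terms of $n$. Passing to the core, we may take this subgroup to be normal.
\item[(F2)] (Schur.) $|G'|$ is bounded in terms of $|G:Z(G)|$.
\item[(F3)] A $p$-group with a unique subgroup of order $p$ is cyclic or, if $p=2$, generalized quaternion.
\end{enumerate}

The next two lemmas produce characters with prescribed behavior under an elementary abelian group of order $p^2$ and under a cyclic group. Both require that the action survive multiplication by a power of $p$.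

\begin{lemma}\label{lem:avg}
Let $E\cong C_p\times C_p$ act on an abelian group $V$. Let $N\ge1$, $x\in E$ and $v\in V$ with $p^N(x-1)v\ne0$. Then there are a subgroup $R\le E$ of order $p$ and an element $y\in V$ such that $R$ fixes $y$ but $x$ does not fix $p^{N-1}y$.
\end{lemma}

\begin{proof}
For $X\le E$ put $\sigma_X=\sum_{g\in X}g\in\mathbb Z[E]$. Let $R$ run over the $p+1$ subgroups of order $p$. They cover each nonidentity element once and the identity $p+1$ times, so
\begin{equation}\label{eq:sigma}
\sum_R\sigma_R=p+\sigma_E .
\end{equation}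
Apply $p^{N-1}(x-1)$ to both sides and evaluate at $v$. Since $(x-1)\sigma_E=0$, we get
\[
0\ne(x-1)p^Nv=\sum_R(x-1)p^{N-1}\sigma_Rv .
\]
Some summand is nonzero; take the corresponding $R$ and $y=\sigma_Rv$.
\end{proof}

\begin{lemma}\label{lem:cyc}
Let $r\ge1$, and let $h$ be an automorphism of a finite abelian $p$-group $V$ with $h^{p^r}=1$ and $p^r(h-1)V\neq0$. Then there is $u\in V[p^2]$ with $h^pu=u$ and $hu\ne u$.
\end{lemma}

\begin{proof}
Put $\delta=h-1$.

\emph{First, $\delta$ does not kill $V[p^2]$.} Suppose it does. If $m\ge2$ and $v\in V[p^m]$, then $p^{m-2}v\in V[p^2]$, so $p^{m-2}\delta v=0$. Hence $\delta V[p^m]\subseteq V[p^{m-2}]$ for all $m$, the case $m\le1$ being immediate. Choose $v$ with $p^r\delta v\ne0$, and let $p^e$, $e\ge1$, be the order of $p^r\delta v$. Then $\delta v\in V[p^{r+e}]$, and so $\delta^iv\in V[p^{r+e-2(i-1)}]$ for $i\ge1$. Expanding $(1+\delta)^{p^r}=1$ gives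
\[
p^r\delta v=-\sum_{i=2}^{p^r}\binom{p^r}i\delta^iv .
\]
Let $v_p$ be the $p$-adic valuation. From $i\binom{p^r}i=p^r\binom{p^r-1}{i-1}$ we see that $\binom{p^r}i$ is divisible by $p^{r-v_p(i)}$. So the $i$th term lies in $V[p^{f}]$ with $f=e-2(i-1)+v_p(i)$. For $i\ge2$ we have $2(i-1)\ge i\ge1+v_p(i)$, the last because $p^{v_p(i)}\le i\le p^{i-1}$. Thus $f\le e-1$ for every term, and $p^{e-1}$ kills $p^r\delta v$, contrary to the choice of $e$.

\emph{Now we find $u$.} On $V[p]$ we have $\delta^{p^r}=h^{p^r}-1=0$, and likewise on $V[p^2]/V[p]$; so $\delta$ is nilpotent on $V[p^2]$. Since $\delta V[p^2]\ne0$, there is $u_0\in V[p^2]$ with $\delta u_0\ne0$ and $\delta^2u_0=0$. If $p\delta u_0=0$, put $u=u_0$; otherwise put $u=pu_0$. In both cases $\delta u\ne0$, $\delta^2u=0$ and $p\delta u=0$, since $p^2\delta u_0=0$. Hence $hu\ne u$ and $h^pu=(1+\delta)^pu=u+p\delta u=u$.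
\end{proof}

The exponent $p^2$ is needed when $p=2$: inversion on $V=\mathbb Z/2^n$, $n\ge3$, satisfies the hypothesis with $r=1$ but acts trivially on $V[2]$.

\section{The smallest case: index $p^2$}\label{sec:small}

If $|P:A|=p$ and $P$ is nonabelian, then $\operatorname{cd}(P)=\{1,p\}$. The first interesting index is $p^2$, where the degree set could a priori be $\{1,p^2\}$.

\begin{proposition}\label{prop:small}
Let $P$ be a $p$-group with an abelian normal subgroup $A$ of index $p^2$, and suppose that $p^2(x-1)A\neq0$ for all $1\ne x\in Q=P/A$. Then $p\in\operatorname{cd}(P)$.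
\end{proposition}

\begin{proof}
By \eqref{eq:dual}, $p^2(x-1)V\ne0$ for $1\ne x\in Q$. Suppose first that $Q\cong C_p\times C_p$. Choose $1\ne x\in Q$ and $v\in V$ with $p(x-1)v\ne0$. Lemma~\ref{lem:avg} with $N=1$ gives $R$ of order $p$ and $y$ with $R\le T_y$ and $x\notin T_y$, so $T_y=R$. If instead $Q=\langle h\rangle$ is cyclic, Lemma~\ref{lem:cyc} with $r=2$ gives $u$ with $T_u=\langle h^p\rangle$. In either case we have a character of $A$ whose stabilizer is cyclic of index $p$ in $Q$, and Lemma~\ref{lem:deg} gives an irreducible character of $P$ of degree $p$.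
\end{proof}

It is not enough to assume that $(x-1)A\ne0$ for all $1\ne x\in Q$. The group $P$ constructed in Section~\ref{sec:B} with $q=p^2$, $n=2$ satisfies this for an abelian normal subgroup $A$ of exponent $p$ and index $p^2$, but $\operatorname{cd}(P)=\{1,p^2\}$.

In the proof, $0\in V$ has stabilizer $Q$, and one step takes us to a stabilizer of index $p$. For larger $Q$ containing some $E\cong C_p\times C_p$, averaging still yields $y$ with $1\ne T_y\ne Q$, but the index $|Q:T_y|$ need not be $p$. We must then continue inside $T_y$, adding further characters, until the stabilizer contains no copy of $C_p\times C_p$. By (F3) it is then generalized quaternion, or cyclic, so that Lemma~\ref{lem:cyc} applies. Two things have to be arranged. The hypothesis on $p^N(x-1)A$ must be obtained; this is the subject of Section~\ref{sec:red}. And stabilizers of sums must be controlled, since an element can fix $w+y$ while fixing neither $w$ nor $y$; this is the subject of Section~\ref{sec:stable}.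

\section{Reduction to a deep action}\label{sec:red}

Call $(P,A)$ an \emph{$\mathcal S$-pair of index $p^k$} if $P$ is a $p$-group with $\operatorname{cd}(P)\subseteq\mathcal S$ and $A\trianglelefteq P$ is abelian with $|P:A|=p^k$. Its \emph{class} is the class of $P$. We allow $\operatorname{cd}(P)$ to be smaller than $\mathcal S$ so that we may pass to quotients.

\begin{proposition}\label{prop:red}
Suppose $\mathcal S$ is not class bounding. Then there is $k\ge1$ such that for every $N\ge1$ there is an $\mathcal S$-pair $(P,A)$ of index $p^k$ with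
\begin{equation}\label{eq:star}
p^N(x-1)A\ne0\qquad\text{for all }1\ne x\in Q=P/A .
\end{equation}
\end{proposition}

The idea is to choose $k$ minimal such that the class is unbounded. If a nontrivial subgroup $K$ of $Q$ acts trivially on $p^NA$, then, up to sections that contribute boundedly to the class, $A$ can be replaced by the larger group $\hat K$, and the index has dropped.

\begin{proof}
By (F1), every $p$-group with degree set $\mathcal S$ belongs to an $\mathcal S$-pair of bounded index, so for some $k$ there are $\mathcal S$-pairs of index $p^k$ of unbounded class. Let $k$ be minimal with this property. Then $k\ge1$, because a pair of index $1$ has $P=A$ abelian; and there is $c\ge1$ such that $P$ has class at most $c$ in every $\mathcal S$-pair of index $p^{k'}$ with $k'<k$. By (F2) there is $s$, depending only on $p^k$, such that $|G'|\le p^s$ for every $p$-group $G$ with $|G:Z(G)|\le p^k$.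

Fix $N$, and let $(P,A)$ be an $\mathcal S$-pair of index $p^k$. Let $K=\{x\in Q:p^N(x-1)A=0\}$, the kernel of the action of $Q$ on $p^NA$. If $K=1$, then \eqref{eq:star} holds. We show that if $K\ne1$, then the class of $P$ is at most $c+s+Np^k$. As the classes are unbounded, some pair then has $K=1$, which proves the proposition.

So let $K\ne1$ and put $B=A[p^N]\trianglelefteq P$. By definition $[A,\hat K]\le B$, so $A/B$ is central in $\hat K/B$, of index $|K|\le p^k$. Define $D$ by $D/B=(\hat K/B)'$, a normal subgroup of $P/B$ of order at most $p^s$. Then $\hat K/D$ is abelian, and $(P/D,\hat K/D)$ is an $\mathcal S$-pair of index $|Q:K|<p^k$. Hence $\gamma_{c+1}(P)\le D$. Since $|D/B|\le p^s$, we have $[D,P;s]\le B$, and so $\gamma_{c+1+s}(P)\le B$. Finally, each $A[p^i]/A[p^{i-1}]$ with $1\le i\le N$ is an $\mathbb F_pQ$-module, and the augmentation ideal $I$ of $\mathbb F_pQ$ satisfies $I^{p^k}=0$, being nilpotent of dimension $p^k-1$. So $[B,P;Np^k]=0$, and $\gamma_{c+1+s+Np^k}(P)=1$.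
\end{proof}

\section{Stable subgroups}\label{sec:stable}

In this section $k,N\ge1$ are fixed, $P$ is a $p$-group, and $A\trianglelefteq P$ is abelian with $|P:A|=p^k$ such that \eqref{eq:star} holds for this $N$. By \eqref{eq:dual},
\begin{equation}\label{eq:starV}
p^j(x-1)V\ne0\qquad\text{for all }1\ne x\in Q,\ 0\le j\le N .
\end{equation}

\begin{definition}
Let $L\ge0$. A subgroup $H\le Q$ is \emph{$L$-stable} if there is $w\in V$ with $T_w=T_{p^Lw}=H$.
\end{definition}

By \eqref{eq:chain}, then $T_{p^iw}=H$ for $0\le i\le L$, and $H$ is $L'$-stable for all $0\le L'\le L$. The group $Q$ is $L$-stable for every $L$: take $w=0$. Stability controls sums: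
\begin{equation}\label{eq:sum}
\text{if }T_w=T_{p^Lw}=H\text{ and }u\in V[p^L],\text{ then }T_{w+u}=H\cap T_u .
\end{equation}
For if $t$ fixes $w+u$, it fixes $p^L(w+u)=p^Lw$, so $t\in H=T_w$, and $t$ fixes $u$ as well; the other inclusion is clear.

The characters given by Lemma~\ref{lem:avg} need not lie in $V[p^L]$ for small $L$, so \eqref{eq:sum} does not apply to them. In that situation we consider many sums $w+cz$ at once: an element fixing two of them fixes bounded multiples of $w$ and of $z$, and counting leaves one sum with no unwanted fixing elements.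

\begin{lemma}[Descent]\label{lem:descent}
Let $L\ge0$, $M=L+k$ and $kM\le N-1$. Let $H\le Q$ be $M$-stable and suppose that $H$ contains a subgroup $E\cong C_p\times C_p$. Then there is an $L$-stable subgroup $H_1$ with $1\ne H_1<H$.
\end{lemma}

\begin{proof}
\emph{A character $z$ that splits $H$ in a stable way.} Choose $1\ne x\in E$. By \eqref{eq:starV} there is $v\in V$ with $p^N(x-1)v\ne0$. Lemma~\ref{lem:avg} gives $R\le E$ of order $p$ and $y\in V$ with $R\le T_y$ and $x\notin T_{p^{N-1}y}$. Consider the ascending chain of subgroups $H\cap T_{p^{iM}y}$, $0\le i\le k$. Each contains $R$. None contains $x$, since $iM\le kM\le N-1$. So each is a nontrivial proper subgroup of $H$, and its order is one of $p,\dots,p^{k-1}$. The chain has $k+1$ terms, so two consecutive terms coincide. Hence there is $z=p^{iM}y$ with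
\[
H\cap T_z=H\cap T_{p^Mz}=:H_1,\qquad 1\ne R\le H_1<H .
\]

\emph{A character with stabilizer $H_1$.} Let $T_w=T_{p^Mw}=H$. For $1\le c\le p^k$ put $v_c=w+cz$ and $T_c=T_{p^Lv_c}$. Then $H_1\le T_{v_c}\le T_c$, because $H_1$ fixes $w$ and $z$. Let $t\in T_c\cap T_{c'}$ with $c\ne c'$. Then $t$ fixes
\[
p^L(v_c-v_{c'})=p^L(c-c')z\qquad\text{and}\qquad p^L(c'v_c-cv_{c'})=p^L(c'-c)w .
\]
Since $0<|c-c'|<p^k$, the $p$-part of $c-c'$ divides $p^{k-1}$, and its $p'$-part acts invertibly on the $p$-group $V$. So $t$ fixes $p^{L+k}w=p^Mw$ and $p^{L+k}z=p^Mz$. The first gives $t\in H$, and the two together give $t\in H\cap T_{p^Mz}=H_1$.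

Thus the $p^k$ sets $T_c\setminus H_1$ are pairwise disjoint subsets of $Q\setminus H_1$, which has fewer than $p^k$ elements. So one of them is empty, that is, $T_c=H_1$ for some $c$. For this $c$ we have $H_1\le T_{v_c}\le T_{p^Lv_c}=H_1$, and $H_1$ is $L$-stable.
\end{proof}

\begin{proposition}\label{prop:stable}
If $N\ge k(k^2+k+2)+1$, then there is a $(k+2)$-stable subgroup $H\ne1$ of $Q$ that is cyclic or, with $p=2$, generalized quaternion.
\end{proposition}

\begin{proof}
Put $L_j=k+2+jk$ for $0\le j\le k$. Start with $Q\ne1$, which is $L_k$-stable, and apply Lemma~\ref{lem:descent} as long as the current subgroup contains a copy of $C_p\times C_p$, passing from $L_j$-stable to $L_{j-1}$-stable. The lemma applies each time, because $kL_j\le kL_k=k(k^2+k+2)\le N-1$. Each application decreases the order and leaves a nontrivial subgroup, and a subgroup of order $p$ contains no $C_p\times C_p$. So there are at most $k-1$ applications. The final subgroup $H\ne1$ is $L_j$-stable for some $j\ge1$, hence $(k+2)$-stable, and contains no $C_p\times C_p$. Let $Z\le Z(H)$ have order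 $p$. A second subgroup of order $p$ would generate with $Z$ a copy of $C_p\times C_p$, so $Z$ is the only subgroup of order $p$, and (F3) applies.
\end{proof}

\section{Two degrees of ratio $p$: proof of Theorem~\ref{thm:A}}\label{sec:end}

The following extends Proposition~\ref{prop:small} to arbitrary index.

\begin{proposition}\label{prop:ratio}
Let $A$ be an abelian normal subgroup of index $p^k$, $k\ge1$, in a $p$-group $P$, and suppose that \eqref{eq:star} holds with $N=k(k^2+k+2)+1$. Then $\operatorname{cd}(P)$ contains two elements of ratio $p$.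
\end{proposition}

\begin{proof}
Let $H$ be as in Proposition~\ref{prop:stable}, and let $w'\in V$ with $T_{w'}=T_{p^{k+2}w'}=H$. Put $w=p^kw'$. Then
\[
T_w=T_{p^2w}=H .
\]
The factor $p^k$ has been spent to make $w$ extendible: by Lemma~\ref{lem:deg}(c) with $\mu=w'$, the character $w$ extends to $\hat H$. So Lemma~\ref{lem:deg}(a) gives
\begin{equation}\label{eq:degH}
|Q:H|\,\psi(1)\in\operatorname{cd}(P)\qquad\text{for all }\psi\in\operatorname{Irr}(H).
\end{equation}

\emph{$H$ generalized quaternion, $p=2$.} Then $H$ is nonabelian with a cyclic subgroup of index $2$, so $\operatorname{cd}(H)=\{1,2\}$. By \eqref{eq:degH}, $|Q:H|$ and $2|Q:H|$ lie in $\operatorname{cd}(P)$.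

\emph{$H=\langle h\rangle$ cyclic of order $p^r$, $r\ge1$.} By \eqref{eq:degH}, $|Q:H|\in\operatorname{cd}(P)$. Since $r\le k\le N$, \eqref{eq:starV} gives $p^r(h-1)V\ne0$. Lemma~\ref{lem:cyc} provides $u\in V[p^2]$ with $h^pu=u\ne hu$, so that $H\cap T_u=\langle h^p\rangle$. By \eqref{eq:sum} with $L=2$,
\[
T_{w+u}=H\cap T_u=\langle h^p\rangle .
\]
This stabilizer is cyclic, so Lemma~\ref{lem:deg} gives an irreducible character of $P$ over $w+u$ of degree $|Q:\langle h^p\rangle|=p\,|Q:H|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]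
Suppose $\mathcal S$ is not class bounding, and let $k$ be as in Proposition~\ref{prop:red}. That proposition with $N=k(k^2+k+2)+1$ yields an $\mathcal S$-pair $(P,A)$ to which Proposition~\ref{prop:ratio} applies. So $\operatorname{cd}(P)\subseteq\mathcal S$ contains two elements of ratio $p$. This is the contrapositive of the theorem.
\end{proof}

\section{Truncated polynomial rings: proof of Theorem~\ref{thm:B}}\label{sec:B}

It remains to find groups of large class whose degree sets have gaps. We let a group of units act on a ring whose ideals form a chain. The length of the chain is the class, while the degrees record only where the action jumps along it.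

\begin{lemma}\label{lem:ring}
Let $F$ be a finite field of characteristic $p$, let $n\ge2$ and $R=F[x]/(x^n)$. Let $Q$ be an abelian $p$-group and $\varepsilon\colon Q\to1+xR\le R^\times$ a homomorphism. Let $P=R\rtimes Q$, where $s\in Q$ acts on the additive group $R$ as multiplication by $\varepsilon(s)$. For $0\le j\le n$ put
\[
Q^{(j)}=\{s\in Q:\varepsilon(s)-1\in x^jR\}.
\]
Then $\operatorname{cd}(P)=\{|Q:Q^{(j)}|:0\le j\le n\}$. If $Q^{(2)}\ne Q$, then $P$ has class exactly $n$.
\end{lemma}

\begin{proof}
Let $\lambda\in\operatorname{Irr}(R)$, and let $x^jR$ be the largest ideal contained in $\ker\lambda$. Every $j$ from $0$ to $n$ occurs: for $j=0$ take $\lambda$ trivial, and for $j\ge1$ take a character of $R/x^jR$ that is nontrivial on $x^{j-1}R/x^jR$. An element $s$ fixes $\lambda$ if and only if $\ker\lambda$ contains $(\varepsilon(s)^{-1}-1)R=(\varepsilon(s)-1)R$. This is an ideal, so the condition is $\varepsilon(s)-1\in x^jR$. Thus the stabilizer of $\lambda$ is $Q^{(j)}$, and the last statement of Lemma~\ref{lem:deg} gives the degree set.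

If $Q^{(2)}\ne Q$, there is $s\in Q$ with $\varepsilon(s)-1\in xR\setminus x^2R$, and then $(\varepsilon(s)-1)R=xR$. Since $\varepsilon(Q)\subseteq1+xR$, it follows that $[x^iR,Q]=x^{i+1}R$ for all $i\ge0$. As $Q$ and $R$ are abelian, $\gamma_2(P)=[R,Q]=xR$ and, inductively, $\gamma_{i+1}(P)=x^iR$ for $i\ge1$. Hence $\gamma_n(P)=x^{n-1}R\ne0$ and $\gamma_{n+1}(P)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The ratio of two distinct elements of $\mathcal S=\{1,q,\dots,q^{n-1}\}$, the larger over the smaller, is at least $q\ge p^2$. So $\mathcal S$ is class bounding by Theorem~\ref{thm:A}.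

In Lemma~\ref{lem:ring} take $F=\mathbb F_q$, $Q=1+xR$ and $\varepsilon$ the inclusion. Then $Q^{(0)}=Q^{(1)}=Q$, and $Q^{(j)}=1+x^jR$ has index $q^{j-1}$ for $1\le j\le n$. So $\operatorname{cd}(P)=\{1,q,\dots,q^{n-1}\}=\mathcal S$. Moreover $Q^{(2)}\neq Q$, so $P$ has class $n$ and $b(\mathcal S)\ge n$. For the last assertion take $q=p^2$ and let $n\to\infty$ with $p$ fixed.
\end{proof}

\section{Fewer jumps: proof of Theorem~\ref{thm:C}}\label{sec:C}

In Lemma~\ref{lem:ring}, say that $Q$ \emph{jumps} at $j$ if $Q^{(j)}\ne Q^{(j+1)}$. In the proof just given, $Q=1+xR$ jumps at every $j$ from $1$ to $n-1$, and each jump costs one new degree. A smaller group $Q$ of units may jump less often, so that the same degree set goes with a longer ring. How rare can jumps be? Suppose $Q\le1+xR$ jumps at $1$, as Lemma~\ref{lem:ring} requires. Since $(1+y)^p=1+y^p$ in characteristic $p$, an element $1+cx+\cdots$ of $Q$ with $c\ne0$ has $p^i$th power $1+c^{p^i}x^{p^i}+\cdots$. So jumps at $1,p,p^2,\dots$ are forced as long as these exponents are less than $n$. We now construct groups that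 jump nowhere else.

\medskip
\noindent\textbf{An example by hand.} Let $p=2$, $F=\mathbb F_4$ and $R=F[x]/(x^4)$. For $s\in F$ put $e(s)=1+sx+s^2x^2$. In $R$,
\begin{align*}
e(s)e(s')&=1+(s+s')x+(s^2+ss'+s'^2)x^2+ss'(s+s')x^3\\
&=e(s+s')(1+ss'x^2),
\end{align*}
and the elements $1+tx^2$, $t\in F$, form a group. So the elements
\[
e(s)(1+tx^2)=1+sx+(s^2+t)x^2+stx^3\qquad(s,t\in F)
\]
form a group $Q$ of order $16$. Such an element lies in $1+x^2R$ if and only if $s=0$, and in $1+x^3R$ if and only if $s=t=0$. So the orders of $Q^{(0)},\dots,Q^{(4)}$ are $16,16,4,1,1$. By Lemma~\ref{lem:ring}, $\operatorname{cd}(R\rtimes Q)=\{1,4,16\}$ and the class is $4$. For the same degree set, Theorem~\ref{thm:B} gives only class $3$.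

Here $e(s)$ is the truncation of an Artin--Hasse exponential, and the pair $(s,t)$ is a Witt vector of length $2$. This is the general pattern.

\medskip
\noindent\textbf{Background.} Let $F=\mathbb F_{p^d}$. Put $w_n(s)=\sum_{i\le n}p^is_i^{p^{n-i}}$ for indeterminates $s_0,s_1,\dots$. The Witt addition polynomials $S_i\in\mathbb Z[s_0,\dots,s_i,t_0,\dots,t_i]$ are determined by $w_n(S_0,S_1,\dots)=w_n(s)+w_n(t)$ for all $n\ge0$. They define the addition on the group $W_k=W_k(F)$ of Witt vectors $(s_0,\dots,s_{k-1})\in F^k$ of length $k$. Multiplication by $p$ is $(s_0,s_1,\dots,s_{k-1})\mapsto(0,s_0^p,\dots,s_{k-2}^p)$. As $F$ is perfect,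
\begin{equation}\label{eq:witt}
p^mW_k=\{s\in W_k:s_0=\dots=s_{m-1}=0\}\quad(0\le m\le k),\qquad W_k\cong(\mathbb Z/p^k)^d .
\end{equation}
The Artin--Hasse exponential is
\[
\mathcal E(X)=\exp\Bigl(\sum_{i\ge0}X^{p^i}/p^i\Bigr)=1+X+\cdots\ \in\ \mathbb Z_{(p)}[[X]].
\]

\begin{lemma}\label{lem:AH}
Let $k\ge1$ and $R=F[x]/(x^{p^k})$. Then $\varepsilon(s)=\prod_{i<k}\mathcal E(s_ix^{p^i})$ defines a homomorphism $\varepsilon\colon W_k\to1+xR$. If $0\le m<k$ and $s\in p^mW_k\setminus p^{m+1}W_k$, then $(\varepsilon(s)-1)R=x^{p^m}R$.
\end{lemma}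

\begin{proof}
For indeterminates $s_i$ we have in $\mathbb Q[s_0,s_1,\dots][[x]]$
\[
\log\prod_{i\ge0}\mathcal E(s_ix^{p^i})=\sum_{i,j\ge0}\frac{s_i^{p^j}x^{p^{i+j}}}{p^j}
=\sum_{n\ge0}\frac{x^{p^n}}{p^n}\,w_n(s).
\]
This turns Witt addition into addition of logarithms, whence
\[
\prod_i\mathcal E(s_ix^{p^i})\prod_i\mathcal E(t_ix^{p^i})=\prod_i\mathcal E\bigl(S_i(s,t)x^{p^i}\bigr).
\]
All coefficients lie in $\mathbb Z_{(p)}[s,t]$. So we may specialize $s_i,t_i$ for $i<k$ to the components of two elements of $W_k$, put $s_i=t_i=0$ for $i\ge k$, and reduce modulo $x^{p^k}$. The factors with $i\ge k$ become $1$ in $R$, and $S_i$ for $i<k$ involves only the first $k$ components. So $\varepsilon$ is a homomorphism.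

If $s\in p^mW_k\setminus p^{m+1}W_k$, then by \eqref{eq:witt} $s_0=\dots=s_{m-1}=0$ and $s_m\ne0$. So $\varepsilon(s)=1+s_mx^{p^m}+\cdots$, and $\varepsilon(s)-1$ is $x^{p^m}$ times a unit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Put $d_i=a_{i+1}-a_i$ for $0\le i\le k-1$, so that $2\le d_0\le\dots\le d_{k-1}=:d$. The ratio of two distinct elements of $\mathcal S$, the larger over the smaller, is at least $p^2$, so $\mathcal S$ is class bounding by Theorem~\ref{thm:A}.

Let $F=\mathbb F_{p^d}$, $R=F[x]/(x^{p^k})$ and $\varepsilon$ be as in Lemma~\ref{lem:AH}, and let $e_1,\dots,e_d$ be a $\mathbb Z/p^k$-basis of $W_k$. As the $d_i$ are nondecreasing with last term $d$, we can choose $m_1,\dots,m_d\in\{0,\dots,k-1\}$ with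
\[
|\{l:m_l\le i\}|=d_i\qquad\text{for }0\le i\le k-1 .
\]
Let $Q=\bigoplus_l\langle p^{m_l}e_l\rangle\le W_k$ and, for $0\le i\le k$,
\[
Q_i=Q\cap p^iW_k=\bigoplus_l\langle p^{\max(m_l,i)}e_l\rangle .
\]
For $0\le i\le k-1$, passing from $Q_i$ to $Q_{i+1}$, the $l$th summand drops by index $p$ if $m_l\le i$ and does not change otherwise. So $|Q_i:Q_{i+1}|=p^{d_i}$ and
\[
|Q:Q_i|=p^{d_0+\dots+d_{i-1}}=p^{a_i}\qquad(0\le i\le k).
\]

Apply Lemma~\ref{lem:ring} with $n=p^k\ge2$ and the restriction of $\varepsilon$ to $Q$. Let $0\le j\le p^k$. By Lemma~\ref{lem:AH}, an element of $Q_m\setminus Q_{m+1}$ with $0\le m<k$ lies in $Q^{(j)}$ if and only if $p^m\ge j$, and $0$ always lies in $Q^{(j)}$. Since $Q_k=0$, it follows that $Q^{(j)}=Q_i$, where $i\in\{0,\dots,k\}$ is least with $p^i\ge j$. Every $i$ occurs, for $j=p^i$. So $\operatorname{cd}(P)=\{|Q:Q_i|:0\le i\le k\}=\mathcal S$. Finally $Q^{(2)}=Q_1\ne Q$, because $d_0\ge1$. Thus $P$ has class exactly $p^k$.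
\end{proof}

\begin{remark}
The monotonicity of the $d_i$ was used to choose the $m_l$. It is natural in this construction: if $Q\le1+xR$ jumps only at the exponents $p^i$ and $Q_i=Q\cap(1+x^{p^i}R)$, then the $p$th power map sends $1+cx^{p^i}+\cdots$ to $1+c^px^{p^{i+1}}+\cdots$. So it embeds $Q_i/Q_{i+1}$ into $Q_{i+1}/Q_{i+2}$ for $i+2\le k$.
\end{remark}

\section{Sets containing $p$: proof of Theorem~\ref{thm:D}}\label{sec:D}

The dihedral groups of the introduction come from inversion on $\mathbb Z/2^N$. For general $p$ we replace $-1$ by a primitive $p$th root of unity $\zeta$. To obtain the remaining degrees we add summands of bounded size whose stabilizers all belong to one chain.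

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $\mathcal S=\{p^{a_0}<p^{a_1}<\dots<p^{a_m}\}$ with $a_0=0$ and $a_1=1$, and let $N\ge2$. Let $Q$ be elementary abelian of order $p^{a_m}$, and choose subgroups $Q=K_0>K_1>\dots>K_m=1$ with $|Q:K_i|=p^{a_i}$. We define $Q$-modules $A_1,\dots,A_m$ with duals $V_i=\operatorname{Irr}(A_i)$.

Let $A_1=\mathbb Z[\zeta]/(\zeta-1)^N$. Its order is $p^N$, since $\mathbb Z[\zeta]/(\zeta-1)\cong\mathbb F_p$. Let $K_1$ act trivially, and let a generator of $Q/K_1\cong C_p$ act as multiplication by $\zeta$. Stabilizers of elements of $V_1$ contain $K_1$, which has index $p$, so they are $Q$ or $K_1$. Both occur, because $N\ge2$ gives $(\zeta-1)A_1\ne0$, so the action is nontrivial.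

For $2\le i\le m$, let $V_i=(Q/K_i)\oplus\mathbb F_p$, with $Q/K_i$ written additively and
\[
s\cdot(c,\alpha)=(c+\alpha\bar s,\alpha)\qquad(s\in Q),
\]
where $\bar s$ is the image of $s$ in $Q/K_i$. Put $A_i=\operatorname{Irr}(V_i)$, so that $V_i=\operatorname{Irr}(A_i)$ as $Q$-modules. The stabilizer of $(c,\alpha)$ is $Q$ if $\alpha=0$ and $K_i$ if $\alpha\ne0$.

Let $A=\bigoplus_iA_i$ and $P=A\rtimes Q$. The stabilizer of an element of $\operatorname{Irr}(A)=\bigoplus_iV_i$ is an intersection of groups each of which is $Q$ or some $K_i$. As the $K_i$ form a chain, it equals some $K_i$ with $0\le i\le m$. Every $K_i$ occurs: use $0$ for $i=0$, and for $i\ge1$ an element of $V_i$ with stabilizer $K_i$. By the last statement of Lemma~\ref{lem:deg}, $\operatorname{cd}(P)=\{|Q:K_i|:0\le i\le m\}=\mathcal S$.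

Finally $[A_1,Q;N-1]=(\zeta-1)^{N-1}A_1\ne0$, so $\gamma_N(P)\ne1$ and $P$ has class at least $N$. As $N$ was arbitrary, $\mathcal S$ is not class bounding.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDS}
\emph{Character Degree Sets That Do Not Bound The Class Of A $p$-Group},
\texttt{http://www.ams.org/\allowbreak proc/\allowbreak 2002-130-09/\allowbreak S0002-9939-02-06364-5/\allowbreak S0002-9939-02-06364-5.pdf}.

\bibitem{Is}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{IP}
Isaacs and Passman, Canad.\ J. Math.\ \textbf{16} (1964).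

\end{thebibliography}

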